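
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Deciding Whether a Regular Language Is a Finite Union of Mixing Products}


\begin{abstract}
Let $T=A\cup B\cup C$ be a partitioned finite alphabet. The mixing product of $G\subseteq(A\cup B)^*$ and $D\subseteq(A\cup C)^*$ is the set of words over $T$ whose projections to $(A\cup B)^*$ and $(A\cup C)^*$ lie in $G$ and $D$. We show that it is decidable whether a given regular $(B,C)$-commutative language is a finite union of mixing products of regular languages. A language fails to be such a union exactly when its minimal automaton contains a certain pattern of nine simultaneous runs, and the search for this pattern is a graph reachability problem. The decision problem is NL-complete for deterministic and PSPACE-complete for nondeterministic automata. We also compute the least number of products needed, prove a logarithmic gap, and treat more than two components.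
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $T=A\cup B\cup C$ be a finite alphabet partitioned into three pairwise disjoint sets. Let $\pi_B:T^*\to(A\cup B)^*$ be the projection that erases the letters of $C$, let $\pi_C:T^*\to(A\cup C)^*$ be the one that erases the letters of $B$, and let $\pi_A$ be the projection to $A^*$, of words over $T$ or over part of $T$. The \emph{mixing product} of $u\in(A\cup B)^*$ and $v\in(A\cup C)^*$ is
\[
u\uparrow v=\pi_B^{-1}(u)\cap\pi_C^{-1}(v),
\]
and for $G\subseteq(A\cup B)^*$, $D\subseteq(A\cup C)^*$ one puts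
\[
G\uparrow D=\bigcup_{g\in G,\,d\in D}g\uparrow d=\pi_B^{-1}(G)\cap\pi_C^{-1}(D).
\]
One may think of two processes that run in parallel: the first performs the actions in $A\cup B$, the second those in $A\cup C$, and they synchronize on $A$. Then $G\uparrow D$ is the set of joint behaviors when the first process is constrained by $G$ and the second by $D$, independently of each other.

Exchanging two adjacent letters $b\in B$ and $c\in C$ changes neither projection. So every union $R$ of mixing products is \emph{$(B,C)$-commutative}:
\[
zbcy\in R\iff zcby\in R\qquad(b\in B,\ c\in C,\ z,y\in T^*).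
\]
Also, $G\uparrow D$ is regular if $G$ and $D$ are. So a finite union of mixing products of regular languages is regular and $(B,C)$-commutative. These two conditions are not sufficient (Examples \ref{ex:parity} and~\ref{ex:S}). The following question is posed in \cite{ML}: \emph{given a regular $(B,C)$-commutative language $R\subseteq T^*$, can one decide whether
\[
R=\bigcup_{i=1}^n G_i\uparrow D_i
\]
for some $n\ge1$ and some regular $G_i\subseteq(A\cup B)^*$, $D_i\subseteq(A\cup C)^*$?} If $R$ can be written in this way, we say that $R$ \emph{decomposes}. It is known that one can decide, given also $k\geq 1$, whether $k$ terms suffice. This does not answer the question, since no bound on $n$ is given in advance. We do not use that fact, and recover it in Section~\ref{sec:number}.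

\begin{theorem}\label{thm:main}
It is decidable whether a given regular $(B,C)$-commutative language $R$ decomposes. If $R$ is given by a deterministic automaton, the problem is in NL, hence solvable in polynomial time, and it is NL-complete. If $R$ is given by a nondeterministic automaton, it is PSPACE-complete. If $R$ decomposes, languages $G_i,D_i$ as required can be computed.
\end{theorem}

\paragraph{The idea.} A $(B,C)$-commutative language is a family of $0/1$ matrices $M_w$, one for each $w\in A^*$. The rows are the words over $A\cup B$ with $A$-projection $w$, the columns are the words over $A\cup C$ with $A$-projection $w$, and a decomposition covers the $1$'s of all these matrices simultaneously by a fixed number of rectangles. We show that $R$ decomposes if and only if the number $r(w)$ of distinct rows of $M_w$ is bounded independently of $w$ (Section~\ref{sec:bounded}). This number counts accepting paths of a nondeterministic automaton, and when such a count is unbounded there are two loops joined by a path, all with the same label (Section~\ref{sec:ambiguity}). The loops produce arbitrarily many different rows. The columns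 that tell these rows apart are still uncontrolled. Making them uniform leads to a pattern in the minimal automaton of $R$ that is equivalent to non-decomposability (Section~\ref{sec:pattern}) and easy to search for (Section~\ref{sec:algorithm}). Sections \ref{sec:number} and~\ref{sec:further} contain refinements.

\section{Matrices, and what can go wrong}\label{sec:matrices}

For $w\in A^*$ let
\[
U_w=\{u\in(A\cup B)^*:\pi_A(u)=w\},\qquad V_w=\{v\in(A\cup C)^*:\pi_A(v)=w\}.
\]
We say that the elements of $U_w$ and $V_w$ lie \emph{over} $w$. If $w=a_1\cdots a_n$, then
\[
u=u_0a_1u_1\cdots a_nu_n,\qquad v=v_0a_1v_1\cdots a_nv_n\qquad(u_i\in B^*,\ v_i\in C^*),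
\]
and $u\uparrow v$ consists of the words $x_0a_1x_1\cdots a_nx_n$ in which each $x_i$ is a shuffle of $u_i$ and $v_i$. If $u$ and $v$ lie over different words, $u\uparrow v$ is empty. All elements of $u\uparrow v$ arise from
\begin{equation}\label{eq:normal}
u_0v_0a_1u_1v_1\cdots a_nu_nv_n
\end{equation}
by exchanging adjacent letters of $B$ and $C$. So for a $(B,C)$-commutative $R$ and $u,v$ over $w$, either $u\uparrow v\subseteq R$ or $u\uparrow v\cap R=\emptyset$. Let $M_w$ be the $U_w\times V_w$ matrix with $M_w(u,v)=1$ if $u\uparrow v\subseteq R$ and $M_w(u,v)=0$ otherwise. This is where commutativity enters: without it, $(u,v)$ would not determine membership in $R$.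

We write $u\sim u'$ if $u$ and $u'$ lie over the same $w$ and index equal rows of $M_w$. The $\sim$-classes in $U_w$ are the \emph{row classes} over $w$, and $r(w)$ is their number.

\begin{lemma}\label{lem:pow}
Let $R$ be $(B,C)$-commutative and $w\in A^*$. Let $R'$ be a Boolean combination of sets $\pi_B^{-1}(G_1),\dots,\pi_B^{-1}(G_m)$ and of finitely many sets $\pi_C^{-1}(D)$, with arbitrary languages $G_i\subseteq(A\cup B)^*$ and $D\subseteq(A\cup C)^*$. If $R$ and $R'$ contain the same words with $A$-projection $w$, then $r(w)\le2^m$. In particular, if $R=R'$, for example if $R=\bigcup_{i=1}^mG_i\uparrow D_i$, then $r(w)\le2^m$ for all $w$.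
\end{lemma}

\begin{proof}
Let $t\in u\uparrow v$ with $u\in U_w$, $v\in V_w$. Then $t\in\pi_B^{-1}(G_i)$ iff $u\in G_i$, and $t\in\pi_C^{-1}(D)$ iff $v\in D$. So for fixed $v$ the entry $M_w(u,v)$ depends only on the set $\{i:u\in G_i\}$. Hence this set determines the row of $u$.
\end{proof}

\begin{example}[No synchronization]\label{ex:noA}
If $A=\emptyset$, every regular $(B,C)$-commutative $R$ decomposes. Indeed, take a deterministic automaton for $R$ with initial state $q_0$. For each state $q$ let $G_q$ be the set of $u\in B^*$ that lead from $q_0$ to $q$, and $D_q$ the set of $v\in C^*$ that lead from $q$ to a final state. By \eqref{eq:normal}, $u\uparrow v\subseteq R$ iff $uv\in R$, so $R=\bigcup_qG_q\uparrow D_q$.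
\end{example}

The next examples, all with $A=\{a\}$, $B=\{b\}$, $C=\{c\}$, show what happens when there are letters to synchronize on.

\begin{example}[Parity]\label{ex:parity}
Let $R$ be the set of words with an even number of letters from $\{b,c\}$. Then $M_w(u,v)=1$ iff the number of $b$'s in $u$ and the number of $c$'s in $v$ have the same parity. There are two row classes, and $R$ is the union of two mixing products (even with even, odd with odd).

Now let $K$ be the set of words in which \emph{every} maximal block of letters other than $a$ has even length (empty blocks are allowed). It is regular and $(B,C)$-commutative. For $x,y\in\{0,1\}^{n+1}$ let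
\[
u_x=b^{x_0}ab^{x_1}a\cdots ab^{x_n},\qquad v_y=c^{y_0}ac^{y_1}a\cdots ac^{y_n}.
\]
Then $M_{a^n}(u_x,v_y)=1$ iff $x_i+y_i$ is even for all $i$, that is, iff $x=y$. So $r(a^n)\ge2^{n+1}$, and by Lemma~\ref{lem:pow} $K$ does not decompose.
\end{example}

\begin{example}[The main idea in the smallest case]\label{ex:S}
Let $S$ be the set of words with exactly one $b$ and exactly one $c$, separated by at least one $a$. It is regular, and $(B,C)$-commutative because a word with adjacent $b$ and $c$ cannot be in $S$. Let $n\ge1$. Over $a^n$ the nonzero rows and columns are those of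
\[
a^jba^{n-j},\qquad a^ica^{n-i}\qquad(0\le i,j\le n),
\]
with entry $1$ iff $i\ne j$. These $n+1$ rows are distinct, so by Lemma~\ref{lem:pow} $S$ does not decompose.

How does the minimal automaton of $S$ reveal this? Its states are: $\iota$ (initial; only $a$'s seen); $b_0$ and $b_1$ ($b$ seen, and since then no $a$, or some $a$); $c_0$ and $c_1$ (likewise for $c$); the final state $f$; and a sink $0$. Take $j<j'$ and compare rows $a^jba^{n-j}$ and $a^{j'}ba^{n-j'}$ on the column $a^jca^{n-j}$, reading both mixtures block by block in lockstep:
\[
(\iota,\iota)\xrightarrow{\,a^j\,}(\iota,\iota)\xrightarrow{\,bca\,|\,ca\,}(0,c_1)\xrightarrow{\,a^{j'-j-1}\,}(0,c_1)\xrightarrow{\,a\,|\,ba\,}(0,f)\xrightarrow{\,a^{n-j'-1}\,}(0,f).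
\]
(Here $j'<n$; a label $x\,|\,x'$ means that the first run reads $x$ and the second $x'$.) The pair of runs idles at three pairs of states and makes two moves between them. The same five pieces serve for all $j<j'<n$, with only the numbers of idle turns changing. We will see that the minimal automaton of every regular $(B,C)$-commutative language that does not decompose contains five such pieces.
\end{example}

\section{Finite encodings of rows and columns}\label{sec:encoding}

From now on $R$ is regular and $(B,C)$-commutative, and $\mathcal A=(Q,T,q_0,\cdot,F)$ is its minimal complete deterministic automaton. Thus every state is reachable from $q_0$, and for states $r_1\ne r_2$ there is $y\in T^*$ such that exactly one of $r_1\cdot y$, $r_2\cdot y$ is in $F$. Let $\mu(t)$ be the map $q\mapsto q\cdot t$, with products such that $\mu(tt')=\mu(t)\mu(t')$, and let $M_B=\mu(B^*)$, $M_C=\mu(C^*)$. These are finite monoids, because $R$ is regular.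

\begin{lemma}\label{lem:commute}
We have $q\cdot bc=q\cdot cb$ for $q\in Q$, $b\in B$, $c\in C$. For $u,v$ over the same word, all elements of $u\uparrow v$ act on $Q$ in the same way.
\end{lemma}

\begin{proof}
Let $q=q_0\cdot z$. For every $y$ we have $(q\cdot bc)\cdot y\in F$ iff $zbcy\in R$ iff $zcby\in R$ iff $(q\cdot cb)\cdot y\in F$. By minimality $q\cdot bc=q\cdot cb$. The second statement follows, since any two elements of $u\uparrow v$ differ by exchanges of adjacent letters of $B$ and $C$.
\end{proof}

So for $u,v$ over the same word we may put $q\cdot(u,v):=q\cdot t$ for any $t\in u\uparrow v$. Then $M_w(u,v)=1$ iff $q_0\cdot(u,v)\in F$. If $u,v$ lie over $w$ and $u',v'$ over $w'$, then $t\in u\uparrow v$ and $t'\in u'\uparrow v'$ give $tt'\in uu'\uparrow vv'$, so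
\begin{equation}\label{eq:action}
q\cdot(uu',vv')=\bigl(q\cdot(u,v)\bigr)\cdot(u',v').
\end{equation}

\paragraph{Encoding.} The blocks of $u$ between letters of $A$ may be arbitrarily long, but only their $\mu$-values matter. Let $\#$ be a new letter and $\Sigma_B=(\{\#\}\cup A)\times M_B$. For $u=u_0a_1u_1\cdots a_nu_n$ with $u_i\in B^*$ put
\[
\mathrm{enc}(u)=(\#,\mu(u_0))\,(a_1,\mu(u_1))\cdots(a_n,\mu(u_n))\in\mathrm{Enc}_B:=(\{\#\}\times M_B)(A\times M_B)^*,
\]
and let $\mathrm{pr}:\Sigma_B^*\to(A\cup\{\#\})^*$ be the morphism that keeps first coordinates, so $\mathrm{pr}(\mathrm{enc}(u))=\#\pi_A(u)$. Conversely, choose $\mathrm{rep}(m)\in B^*$ with $\mu(\mathrm{rep}(m))=m$ for $m\in M_B$, and let $h:\Sigma_B^*\to(A\cup B)^*$ be the morphism with $h(\#,m)=\mathrm{rep}(m)$ and $h(a,m)=a\,\mathrm{rep}(m)$. Then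
\begin{equation}\label{eq:h}
\mathrm{enc}(h(\sigma))=\sigma\qquad(\sigma\in\mathrm{Enc}_B).
\end{equation}
Define $\Sigma_C$, $\mathrm{Enc}_C$, $\mathrm{pr}$ and $\mathrm{enc}$ on $(A\cup C)^*$ in the same way, with $M_C$ for $M_B$; again $\mathrm{enc}$ maps $V_w$ onto the set of $\tau\in\mathrm{Enc}_C$ with $\mathrm{pr}(\tau)=\#w$.

If $\mathrm{enc}(u)=(\#,m_0)(a_1,m_1)\cdots(a_n,m_n)$ and $\mathrm{enc}(v)=(\#,m_0')(a_1,m_1')\cdots(a_n,m_n')$, then by \eqref{eq:normal} a word of $u\uparrow v$ induces the map $m_0m_0'\mu(a_1)m_1m_1'\cdots\mu(a_n)m_nm_n'$. So $M_w(u,v)$ depends only on the two encodings. Let $\mathrm{Acc}$ be the set of pairs $(\sigma,\tau)\in\mathrm{Enc}_B\times\mathrm{Enc}_C$ with $\mathrm{pr}(\sigma)=\mathrm{pr}(\tau)$ that belong to matrix entries $1$. For $\sigma,\sigma'\in\mathrm{Enc}_B$ let $\sigma\sim\sigma'$ mean that $\mathrm{pr}(\sigma)=\mathrm{pr}(\sigma')$ and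
\[
(\sigma,\tau)\in\mathrm{Acc}\iff(\sigma',\tau)\in\mathrm{Acc}\qquad\text{for all }\tau\in\mathrm{Enc}_C\text{ with }\mathrm{pr}(\tau)=\mathrm{pr}(\sigma).
\]
Since every such $\tau$ encodes a column, $u\sim u'$ iff $\mathrm{enc}(u)\sim\mathrm{enc}(u')$. In particular $r(w)\le|M_B|^{|w|+1}$ is finite.

\paragraph{Letterwise regular relations.} A relation between words of equal length is \emph{letterwise regular} if it is a regular language when its tuples are read as words over the alphabet of tuples of letters. Such relations are effectively closed under Boolean operations (relative to all tuples of equal length), under adding a coordinate, and under deleting a coordinate, which is the image under a letter-to-letter morphism. Therefore every relation defined from letterwise regular ones by a first-order formula, with quantifiers ranging over words of the same length, is again letterwise regular. Equality, equality of $\mathrm{pr}$, and the lexicographic order $<$ for fixed orders of the letters are letterwise regular.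

To count row classes, we select from each class of encodings its least element.

\begin{lemma}\label{lem:L}
\begin{enumerate}
\item[(i)] $\mathrm{Acc}$ and the relation $\sim$ on $\mathrm{Enc}_B$ are letterwise regular, and
\[
L=\{\sigma\in\mathrm{Enc}_B:\text{ there is no }\sigma'<\sigma\text{ with }\sigma'\sim\sigma\}
\]
is regular; all are computable from $\mathcal A$.
\item[(ii)] $L$ contains exactly one element of each $\sim$-class, and
\begin{equation}\label{eq:count}
r(w)=\bigl|\{\sigma\in L:\mathrm{pr}(\sigma)=\#w\}\bigr|.
\end{equation}
\item[(iii)] If $P\subseteq\mathrm{Enc}_B$ is regular, so is $\mathrm{enc}^{-1}(P)$, and likewise for $\mathrm{Enc}_C$; automata are computable.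
\end{enumerate}
\end{lemma}

\begin{proof}
(i) $\mathrm{Acc}$ is recognized by an automaton that checks the format, starts in $q_0$, applies on the letter pair $((x,m),(x,m'))$ the map $\mu(x)mm'$ to the current state of $Q$, where $\mu(\#)$ stands for the identity, and accepts in the states of $F$. The definitions of $\sim$ and $L$ are first-order in $\mathrm{Acc}$, equality of $\mathrm{pr}$, and $<$.

(ii) A $\sim$-class consists of words of the same length over a finite alphabet, so it has a least element, and this is its only element in $L$. By \eqref{eq:h}, $\mathrm{enc}$ induces a bijection between row classes over $w$ and $\sim$-classes over $\#w$.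

(iii) While reading $u$, an automaton for $\mathrm{enc}^{-1}(P)$ remembers the state that an automaton for $P$ has reached before the current block, the letter $x\in A\cup\{\#\}$ that opened the block, and the $\mu$-value $m$ of the part of the block read so far. A letter $b\in B$ replaces $m$ by $m\mu(b)$. A letter $a\in A$, or the end of the word, feeds $(x,m)$ to the automaton for $P$. The case of $\mathrm{Enc}_C$ is the same.
\end{proof}

\section{Decomposable means boundedly many rows}\label{sec:bounded}

Lemma~\ref{lem:pow} says that decomposable languages have bounded $r$. For the converse we must choose the terms $G_i\uparrow D_i$ uniformly and regularly over all $w$. The obvious choice over a fixed $w$ is one term for each row class, with $D$ the set of columns at which that row has a $1$. Since the row classes over $w$ correspond to the elements of $L$ over $\#w$, and these are linearly ordered, we can number them in a way that an automaton can follow.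

\begin{theorem}\label{thm:bounded}
For a regular $(B,C)$-commutative $R$ the following are equivalent.
\begin{enumerate}
\item[(1)] $R$ is a finite union of sets $G_i\uparrow D_i$ with $G_i,D_i$ regular.
\item[(2)] $R$ is a finite union of sets $G_i\uparrow D_i$ with $G_i,D_i$ arbitrary.
\item[(3)] $R$ is a finite Boolean combination of sets $\pi_B^{-1}(G)$ and $\pi_C^{-1}(D)$ with $G,D$ arbitrary.
\item[(4)] $\sup_wr(w)<\infty$.
\end{enumerate}
In this case the union in \textup{(1)} can be taken disjoint, and is computable. Moreover, with $N=\sup_wr(w)$, there is a computable partition of $(A\cup B)^*$ into regular sets $G_1,\dots,G_N$ such that, for all $w$ and $j$, the set $G_j\cap U_w$ is a row class or empty.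
\end{theorem}

\begin{proof}
(1)$\Rightarrow$(2)$\Rightarrow$(3) is trivial, and (3)$\Rightarrow$(4) is Lemma~\ref{lem:pow}.

(4)$\Rightarrow$(1). For $\sigma\in L$ let $\mathrm{idx}(\sigma)$ be the number of $\sigma'\in L$ with $\mathrm{pr}(\sigma')=\mathrm{pr}(\sigma)$ and $\sigma'\le\sigma$. Then $\mathrm{idx}(\sigma)\ge j$ means that there are $\sigma_2,\dots,\sigma_j\in L$ with the same $\mathrm{pr}$ as $\sigma$ and $\sigma>\sigma_2>\dots>\sigma_j$. This is a first-order condition, so the set of these $\sigma$ is regular, and so is $L_j=\{\sigma\in L:\mathrm{idx}(\sigma)=j\}$. There is at most one element of $L_j$ over each $\#w$, and by \eqref{eq:count} there is one iff $j\le r(w)$. So $L_j\neq\emptyset$ iff $j\le N$, and $N$ is found as the least $N\ge1$ with $L_{N+1}=\emptyset$. Put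
\[
G_j=\{u:\exists\sigma\in L_j\ \ \sigma\sim\mathrm{enc}(u)\},\qquad D_j=\{v:\exists\sigma\in L_j\ \ (\sigma,\mathrm{enc}(v))\in\mathrm{Acc}\}\qquad(1\le j\le N).
\]
By Lemma~\ref{lem:L} these are regular and computable. The class of $\mathrm{enc}(u)$ has exactly one representative in $L$, which lies in exactly one $L_j$. So $G_1,\dots,G_N$ partition $(A\cup B)^*$, and $G_j\cap U_w$ is the row class that belongs to the $j$-th element of $L$ over $\#w$, or empty if $j>r(w)$.

It remains to show $R=\bigcup_jG_j\uparrow D_j$; this union is disjoint because the $G_j$ are. Let $t\in T^*$, $u=\pi_B(t)$, $v=\pi_C(t)$, $w=\pi_A(t)$. Let $j$ be the index with $u\in G_j$, and let $\sigma$ be the unique element of $L_j$ over $\#w$, so $\sigma\sim\mathrm{enc}(u)$. A witness for $v\in D_j$ must lie in $L_j$ over $\#w$, so it can only be $\sigma$. Hence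
\[
t\in G_j\uparrow D_j\iff(\sigma,\mathrm{enc}(v))\in\mathrm{Acc}\iff(\mathrm{enc}(u),\mathrm{enc}(v))\in\mathrm{Acc}\iff M_w(u,v)=1\iff t\in R,
\]
and $t$ lies in no other $G_i\uparrow D_i$. (If $R=\emptyset$ then $N=1$ and $D_1=\emptyset$.)
\end{proof}

By the theorem, the question is whether $r$ is bounded. One could search for a bound by testing $L_{N+1}=\emptyset$ for $N=1,2,\dots$, but if $r$ is unbounded this never stops. We need a finite certificate of unboundedness.

\section{Unbounded numbers of paths}\label{sec:ambiguity}

By \eqref{eq:count}, $r(w)$ counts words of a regular language with a given image under a letter-to-letter morphism, and this is the number of accepting paths of a nondeterministic automaton. The following lemma is due to Mandel and Simon \cite{MS} and Weber and Seidl \cite{WS}; we include a proof. Automata have no empty transitions and at most one transition for each triple (state, letter, state), so a path labeled by a given word is determined by its sequence of states. An $x$-path is a path labeled by the word $x$.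

\begin{lemma}[\cite{MS,WS}]\label{lem:ida}
Let $\mathcal N$ be a nondeterministic automaton such that the number of accepting paths labeled by one word is unbounded. Then there are states $p\ne q$ and a word $v$ with $v$-paths $p\to p$, $p\to q$ and $q\to q$.
\end{lemma}

\begin{proof}
Let $m$ be the number of states, and suppose that no such $p,q,v$ exist. The plan is to show that, up to finitely many choices, a path with a given label is determined by the moments when it changes its strongly connected component, and that a given change cannot happen at too many different moments.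

\emph{Inside a component.} Let $\rho,\rho'$ be in the same strongly connected component. We claim that for each $x$ there is at most one $x$-path $\rho\to\rho'$. Given two, append to both the same path $\rho'\to\rho$, with label $y$ say. This gives two different $xy$-paths $\rho\to\rho$. Let them be in states $p_1\ne p_2$ after the prefix $x_1$ of $xy=x_1x_2$. Then for $i,j\in\{1,2\}$ there is a path $p_i\to\rho\to p_j$ with label $x_2x_1$, against our assumption.

\emph{Crossings.} Call a transition a \emph{crossing} if it changes the component. A path never returns to a component that it has left, so it has fewer than $m$ crossings. Let the \emph{profile} of a path consist of its first state, the sequence of its crossings (as transitions), and its last state. There are finitely many profiles. By the previous paragraph a path is determined by its label, its profile, and the positions of its crossings in the label. If for some $N\ge1$ and for all words, all profiles and all $i$ the $i$-th crossing of accepting paths with that word and profile occurred in at most $N$ positions, the number of accepting paths of a word would be bounded, by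 $N^m$ times the number of profiles. So for every $N$ there are a word $x$ and a transition $p\to p'$ between different components such that there are at least $N$ positions $t$ for which some accepting path of $x$ is in $p$ after $t$ letters and in $p'$ after $t+1$ letters. Note that $p$ is not reachable from $p'$.

\emph{Ramsey's theorem.} For $t<t'$ let $x[t,t']$ be the factor of $x$ read between positions $t$ and $t'$, and let $\varphi(x[t,t'])$ be the Boolean $m\times m$ matrix that records between which states there is a path labeled by this factor. There are at most $2^{m^2}$ such matrices. By Ramsey's theorem, if $N$ is large enough in terms of $m$, there are positions $\theta_0<\theta_1<\dots<\theta_{2m+1}$ among those just found such that $\varphi(x[\theta_i,\theta_j])$ is the same matrix $e$ for all $i<j$. Take an accepting path that makes the crossing $p\to p'$ at $\theta_m$, and let $s_i$ be its state after $\theta_i$ letters. Then $e(s_i,s_j)=1$ for $i<j$. Two of the $m+1$ states $s_0,\dots,s_m$ coincide; call this state $\rho$. Two of the $m+1$ states $s_{m+1},\dots,s_{2m+1}$ coincide; call this state $\rho'$. Then $e(\rho,\rho)=e(\rho,\rho')=e(\rho',\rho')=1$.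 Moreover $\rho\ne\rho'$, because $p=s_m$ is reachable from $\rho$ and $\rho'$ is reachable from $p'$, but $p$ is not reachable from $p'$. So $\rho$, $\rho'$ and $v=x[\theta_0,\theta_1]$ contradict our assumption.
\end{proof}

\section{The forbidden pattern}\label{sec:pattern}

\begin{definition}\label{def:P}
The automaton $\mathcal A$ \emph{contains pattern} (P) if there are words $\alpha,\delta,\gamma\in(A\cup B)^*$ and $d_1,\dots,d_5\in(A\cup C)^*$, all over the same $v\in A^*$, and states $s,q_1,q_2,r_1,r_2\in Q$ with $r_1\ne r_2$ and
\begin{equation}\label{eq:P}
\begin{aligned}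
&s\cdot(\alpha,d_1)=s;&&\\
&s\cdot(\delta,d_2)=q_1,& &s\cdot(\alpha,d_2)=q_2;\\
&q_1\cdot(\gamma,d_3)=q_1,& &q_2\cdot(\alpha,d_3)=q_2;\\
&q_1\cdot(\gamma,d_4)=r_1,& &q_2\cdot(\delta,d_4)=r_2;\\
&r_1\cdot(\gamma,d_5)=r_1,& &r_2\cdot(\gamma,d_5)=r_2.
\end{aligned}
\end{equation}
\end{definition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,every node/.style={font=\small}]
\node[circle,draw] (s) at (0,0) {$s$};
\node[circle,draw] (q1) at (3.6,1.1) {$q_1$};
\node[circle,draw] (q2) at (3.6,-1.1) {$q_2$};
\node[circle,draw] (r1) at (7.6,1.1) {$r_1$};
\node[circle,draw] (r2) at (7.6,-1.1) {$r_2$};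
\path[->] (s) edge[loop left] node {$(\alpha,d_1)$} ();
\path[->] (s) edge node[above left] {$(\delta,d_2)$} (q1);
\path[->] (s) edge node[below left] {$(\alpha,d_2)$} (q2);
\path[->] (q1) edge[loop above] node {$(\gamma,d_3)$} ();
\path[->] (q2) edge[loop below] node {$(\alpha,d_3)$} ();
\path[->] (q1) edge node[above] {$(\gamma,d_4)$} (r1);
\path[->] (q2) edge node[below] {$(\delta,d_4)$} (r2);
\path[->] (r1) edge[loop above] node {$(\gamma,d_5)$} ();
\path[->] (r2) edge[loop below] node {$(\gamma,d_5)$} ();
\end{tikzpicture}
\caption{Pattern (P). An edge labeled $(\zeta,d)$ from one state to another means that words of $\zeta\uparrow d$ lead from the first to the second. The words $\alpha,\delta,\gamma$ over $A\cup B$ and $d_1,\dots,d_5$ over $A\cup C$ all have the same projection to $A^*$, and $r_1\ne r_2$. The upper route and the lower route read the same word over $A\cup C$ but different words over $A\cup B$: one reads $\delta$ early, the other late.}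
\label{fig:P}
\end{figure}

In Example~\ref{ex:S} we have $v=\alpha=\gamma=a$, $\delta=ba$, $d_2=ca$, $d_1=d_3=d_4=d_5=a$, and $s=\iota$, $q_1=r_1=0$, $q_2=c_1$, $r_2=f$.

\begin{theorem}\label{thm:pattern}
A regular $(B,C)$-commutative language $R$ is not a finite union of sets $G_i\uparrow D_i$ (regular or arbitrary) if and only if its minimal complete deterministic automaton contains pattern \textup{(P)}.
\end{theorem}

By Theorem~\ref{thm:bounded} we must show that (P) holds iff $r$ is unbounded.

\begin{proof}[Proof that \textup{(P)} makes $r$ unbounded]
Choose $x\in T^*$ with $q_0\cdot x=s$, and, by minimality, $y\in T^*$ such that exactly one of $r_1\cdot y$, $r_2\cdot y$ is in $F$. For $k\ge1$ and $0\le j<k$ put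
\[
u_j=\pi_B(x)\,\alpha^j\,\delta\,\gamma^{k-1-j}\,\pi_B(y).
\]
These words lie over $w_k=\pi_A(x)v^k\pi_A(y)$. For $0\le j<j'<k$ we separate $u_j$ from $u_{j'}$ by the column
\[
e=\pi_C(x)\,d_1^{\,j}\,d_2\,d_3^{\,j'-j-1}\,d_4\,d_5^{\,k-1-j'}\,\pi_C(y),
\]
which also lies over $w_k$. Cut the two rows accordingly:
\begin{align*}
u_j&=\pi_B(x)\cdot\alpha^j\cdot\delta\cdot\gamma^{j'-j-1}\cdot\gamma\cdot\gamma^{k-1-j'}\cdot\pi_B(y),\\
u_{j'}&=\pi_B(x)\cdot\alpha^j\cdot\alpha\cdot\alpha^{j'-j-1}\cdot\delta\cdot\gamma^{k-1-j'}\cdot\pi_B(y).
\end{align*}
Note that $(\pi_B(x),\pi_C(x))$ acts like $x$, since $x\in\pi_B(x)\uparrow\pi_C(x)$; likewise for $y$. By \eqref{eq:action} and \eqref{eq:P} the pair $(u_j,e)$ leads through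
\[
q_0\to s\to s\to q_1\to q_1\to r_1\to r_1\to r_1\cdot y,
\]
and $(u_{j'},e)$ through
\[
q_0\to s\to s\to q_2\to q_2\to r_2\to r_2\to r_2\cdot y.
\]
So $M_{w_k}(u_j,e)\ne M_{w_k}(u_{j'},e)$. Hence $u_0,\dots,u_{k-1}$ are pairwise inequivalent, and $r(w_k)\ge k$.
\end{proof}

\begin{proof}[Proof that unbounded $r$ gives \textup{(P)}]
\emph{Step 1: many inequivalent rows of a uniform shape.} Take a partial deterministic automaton for $L$. Let $\mathcal N$ be the automaton over $A\cup\{\#\}$ whose states are the pairs (state of that automaton, last letter of $\Sigma_B$ read, or a start symbol), and whose transitions follow that automaton, the letter $\chi\in\Sigma_B$ being replaced by the label $\mathrm{pr}(\chi)$. Remove all states that do not lie on accepting paths. A path of $\mathcal N$ spells a word over $\Sigma_B$, since each state records the last letter. So the accepting paths with label $\#w$ correspond bijectively to the $\sigma\in L$ with $\mathrm{pr}(\sigma)=\#w$. By \eqref{eq:count} their number is $r(w)$, which is unbounded.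

Lemma~\ref{lem:ida} gives states $p\ne q$ and a word $v$. Let $\sigma_0$ be spelled by a path from the initial state to $p$, let $\sigma_\alpha,\sigma_\delta,\sigma_\gamma$ be spelled by $v$-paths $p\to p$, $p\to q$, $q\to q$, and let $\sigma_1$ be spelled by a path from $q$ to a final state. Then
\[
\sigma_0\,\sigma_\alpha^{\,j}\,\sigma_\delta\,\sigma_\gamma^{\,k-1-j}\,\sigma_1\in L\qquad(0\le j<k).
\]
For fixed $k$ these words have the same image under $\mathrm{pr}$. They are pairwise distinct: if $j<j'$, then after $\sigma_0$ and $j+1$ copies of $v$ the path for $j$ is at $q$ and the path for $j'$ is at $p\ne q$, so the two accepting paths, and hence the words they spell, are different. Distinct elements of $L$ are inequivalent by Lemma~\ref{lem:L}(ii). The word $v$ is nonempty because $p\ne q$. A word of $L$ has its only letter with first coordinate $\#$ at the beginning, while $\sigma_\alpha$ can be repeated; so $\sigma_0$ is nonempty and contains that letter, and $v\in A^*$. Put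
\[
\xi=h(\sigma_0),\quad\alpha=h(\sigma_\alpha),\quad\delta=h(\sigma_\delta),\quad\gamma=h(\sigma_\gamma),\quad\eta=h(\sigma_1).
\]
Then $\alpha,\delta,\gamma$ lie over $v$, and by \eqref{eq:h}
\begin{equation}\label{eq:inequivalent}
\text{for each }k\text{, the words }\xi\alpha^j\delta\gamma^{k-1-j}\eta\ (0\le j<k)\text{ are pairwise inequivalent.}
\end{equation}

\emph{Step 2: controlling the columns.} By \eqref{eq:inequivalent} any two of these rows are separated by some column, but the column depends on $j,j',k$ and nothing is said about its shape. We record what a column can do to two rows at once. For $\zeta,\zeta'\in(A\cup B)^*$ over the same $w$ let $[\zeta,\zeta']$ be the Boolean matrix indexed by $Q\times Q$ with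
\[
[\zeta,\zeta']\bigl((p,p'),(\bar p,\bar p')\bigr)=1\iff\exists d\in V_{w}:\ p\cdot(\zeta,d)=\bar p\ \text{ and }\ p'\cdot(\zeta',d)=\bar p'.
\]
It is essential that the same $d$ serves both rows. If $\zeta_i,\zeta_i'$ lie over $w_i$ for $i=1,2$, then
\begin{equation}\label{eq:mult}
[\zeta_1\zeta_2,\zeta_1'\zeta_2']=[\zeta_1,\zeta_1']\,[\zeta_2,\zeta_2'].
\end{equation}
Indeed, by \eqref{eq:action}, columns $d'$ over $w_1$ and $d''$ over $w_2$ that witness consecutive steps yield the column $d'd''$ over $w_1w_2$, and conversely every $d$ over $w_1w_2$ factors as $d'd''$ with $d'$ over $w_1$ and $d''$ over $w_2$. Two rows $\xi\alpha^j\delta\gamma^{k-1-j}\eta$ and $\xi\alpha^{j'}\delta\gamma^{k-1-j'}\eta$ with $j<j'$, compared block by block between $\xi$ and $\eta$, pass through five kinds of block pairs, so we put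
\[
E_1=[\alpha,\alpha],\quad X=[\delta,\alpha],\quad E_2=[\gamma,\alpha],\quad Y=[\gamma,\delta],\quad E_3=[\gamma,\gamma].
\]
Some power of every element of a finite monoid is idempotent, so there is $\ell\ge1$ such that $E_1^\ell,E_2^\ell,E_3^\ell$ are idempotent. Replace $(\alpha,\delta,\gamma,v)$ by $(\alpha^\ell,\delta\gamma^{\ell-1},\gamma^\ell,v^\ell)$. By \eqref{eq:mult}, $E_1,E_2,E_3$ are replaced by their $\ell$-th powers. Property \eqref{eq:inequivalent} persists: since
\[
\alpha^{\ell j}\,\delta\gamma^{\ell-1}\,\gamma^{\ell(k-1-j)}=\alpha^{\ell j}\,\delta\,\gamma^{\ell k-1-\ell j},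
\]
the new words with parameters $j,k$ are old words with parameters $\ell j,\ell k$. So we may assume that $E_1,E_2,E_3$ are idempotent.

\emph{Step 3: one separating column suffices.} We apply \eqref{eq:inequivalent} with $k=5$, $j=1$, $j'=3$, so that each of the five kinds of block pairs occurs exactly once. The rows
\[
\xi\,\alpha\,\delta\,\gamma\,\gamma\,\gamma\,\eta\qquad\text{and}\qquad\xi\,\alpha\,\alpha\,\alpha\,\delta\,\gamma\,\eta
\]
are separated by some column. Cut it into seven factors: the first, $e_0$, over $\pi_A(\xi)$, then five over $v$, and the last, $e_1$, over $\pi_A(\eta)$. Following both runs we obtain pairs $\mathbf p_0,\dots,\mathbf p_5\in Q\times Q$ such that both components of $\mathbf p_0$ are $q_0\cdot(\xi,e_0)$,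
\[
\mathbf p_0\xrightarrow{E_1}\mathbf p_1\xrightarrow{X}\mathbf p_2\xrightarrow{E_2}\mathbf p_3\xrightarrow{Y}\mathbf p_4\xrightarrow{E_3}\mathbf p_5=(f_1,f_2),
\]
where an arrow $\xrightarrow{Z}$ means that the matrix $Z$ has entry $1$, and exactly one of $f_1\cdot(\eta,e_1)$, $f_2\cdot(\eta,e_1)$ is in $F$. In particular $f_1\ne f_2$.

To obtain loops we use the following fact. \emph{If $E$ is an idempotent Boolean matrix with $n$ rows and columns and $E(z,z')=1$, there is $y$ with $E(z,y)=E(y,y)=E(y,z')=1$.} Indeed, $E=E^{n+1}$ gives $z=x_0,x_1,\dots,x_{n+1}=z'$ with $E(x_i,x_{i+1})=1$, and by idempotency $E(x_i,x_j)=1$ whenever $i<j$. Two of the $n+1$ elements $x_0,\dots,x_n$ coincide; let $y$ be this common value, so $E(y,y)=1$. Since $y=x_j$ for some $j\ge1$ and $y=x_i$ for some $i\le n$, also $E(z,y)=E(y,z')=1$.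

Applied to $E_1,E_2,E_3$, this yields pairs $\mathbf p,\mathbf q,\mathbf r$ with
\[
\mathbf p_0\xrightarrow{E_1}\mathbf p\xrightarrow{E_1}\mathbf p\xrightarrow{E_1}\mathbf p_1,\qquad
\mathbf p_2\xrightarrow{E_2}\mathbf q\xrightarrow{E_2}\mathbf q\xrightarrow{E_2}\mathbf p_3,\qquad
\mathbf p_4\xrightarrow{E_3}\mathbf r\xrightarrow{E_3}\mathbf r\xrightarrow{E_3}\mathbf p_5,
\]
and therefore
\[
\mathbf p\xrightarrow{E_1}\mathbf p,\qquad\mathbf p\xrightarrow{E_1XE_2}\mathbf q,\qquad\mathbf q\xrightarrow{E_2}\mathbf q,\qquad\mathbf q\xrightarrow{E_2YE_3}\mathbf r,\qquad\mathbf r\xrightarrow{E_3}\mathbf r.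
\]
The pair $\mathbf p_0$ is diagonal, and $E_1=[\alpha,\alpha]$ leads from diagonal pairs only to diagonal pairs, so $\mathbf p=(s,s)$ for some $s$. Write $\mathbf q=(q_1,q_2)$ and $\mathbf r=(r_1,r_2)$. Since $\mathbf r\xrightarrow{E_3}\mathbf p_5$ and $E_3=[\gamma,\gamma]$, some pair $(\gamma,d)$ takes $r_1$ to $f_1$ and $r_2$ to $f_2$. As $f_1\ne f_2$, we have $r_1\ne r_2$.

Finally, put $\alpha''=\alpha^3$, $\delta''=\alpha\delta\gamma$, $\gamma''=\gamma^3$, all over $v^3$. By \eqref{eq:mult} and idempotency,
\[
[\alpha'',\alpha'']=E_1,\quad[\delta'',\alpha'']=E_1XE_2,\quad[\gamma'',\alpha'']=E_2,\quad[\gamma'',\delta'']=E_2YE_3,\quad[\gamma'',\gamma'']=E_3.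
\]
So $\alpha'',\delta'',\gamma''$, together with columns $d_1,\dots,d_5$ that witness the five matrix entries just found, and the states $s,q_1,q_2,r_1,r_2$, form pattern (P).
\end{proof}

\section{The algorithm and its complexity}\label{sec:algorithm}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{Reduction to reachability.} Fix $s,q_1,q_2,r_1,r_2$ in $Q$ with $r_1\ne r_2$. Pattern (P) consists of nine runs, in which three words over $A\cup B$ and five words over $A\cup C$ are used repeatedly, and all these words must have the same $A$-projection. We guess them letter by letter. Consider nine tracks, each with a label and a prescribed start and goal: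
\[
\begin{array}{c|ccccccccc}
\text{track}&1&2&3&4&5&6&7&8&9\\\hline
\text{label}&\alpha,d_1&\delta,d_2&\alpha,d_2&\gamma,d_3&\alpha,d_3&\gamma,d_4&\delta,d_4&\gamma,d_5&\gamma,d_5\\
\text{start}&s&s&s&q_1&q_2&q_1&q_2&r_1&r_2\\
\text{goal}&s&q_1&q_2&q_1&q_2&r_1&r_2&r_1&r_2
\end{array}
\]
Let $\Gamma$ be the graph with vertex set $Q^9$ and the following edges:
\begin{itemize}
\item for $a\in A$: apply $a$ on all nine tracks;
\item for $b\in B$ and $\theta\in\{\alpha,\delta,\gamma\}$: apply $b$ on all tracks whose label contains $\theta$;
\item for $c\in C$ and $1\le i\le5$: apply $c$ on all tracks whose label contains $d_i$.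
\end{itemize}
\emph{Claim: words as in \eqref{eq:P} exist if and only if the goal vertex is reachable from the start vertex in $\Gamma$.} Given a path, let $\theta$ be the word formed by its $A$-edges and $(b,\theta)$-edges, and $d_i$ the word formed by its $A$-edges and $(c,i)$-edges. All these words have the same $A$-projection, and a track with label $\theta,d_i$ has read an element of $\theta\uparrow d_i$. Conversely, given the words, proceed block by block. Between consecutive letters of $A$ perform first all $B$-edges and then all $C$-edges required by the blocks of the words, and perform the $A$-edges in common. Again each track reads an element of $\theta\uparrow d_i$, and by Lemma~\ref{lem:commute} it does not matter which.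

There are at most $|Q|^5$ choices of states, and $\Gamma$ has $|Q|^9$ vertices. So decidability, and a polynomial time algorithm for deterministic input, follow from Theorem~\ref{thm:pattern}: minimize the automaton and search $\Gamma$. If $R$ decomposes, the $G_i,D_i$ are computed by Theorem~\ref{thm:bounded}.

\emph{Membership in NL.} Let $\mathcal D$ be the given deterministic automaton, completed by a sink if necessary. Call two states of $\mathcal D$ equivalent if they accept the same words. The minimal automaton is the reachable part of $\mathcal D$ modulo equivalence, and running $\mathcal D$ on a word and passing to classes commute. So (P) holds iff there are reachable states $s,q_1,q_2,r_1,r_2$ of $\mathcal D$, with $r_1,r_2$ inequivalent, such that nine tracks in $\mathcal D$ can go from the start tuple to a tuple that is componentwise \emph{equivalent} to the goal tuple. This is guessed and verified with a constant number of states in memory. Inequivalence of states is in NL (guess a word), hence equivalence is in $\mathrm{coNL}=\mathrm{NL}$. Therefore the existence of (P) is in NL. By Theorem~\ref{thm:pattern} decomposability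 is the complementary problem, and it is in NL as well because $\mathrm{NL}=\mathrm{coNL}$.

\emph{Membership in PSPACE.} For nondeterministic input let $\mathcal D$ be the subset automaton and run the same procedure. Its states are stored in polynomial space and its transitions are computed when needed; reachability and inequivalence of states are in $\mathrm{NPSPACE}=\mathrm{PSPACE}$. So the whole procedure is in PSPACE.

\emph{Hardness.} We use the language $K\subseteq\{a,b,c\}^*$ of Example~\ref{ex:parity}. Put $A=\{0,1,\#,a\}$, $B=\{b\}$, $C=\{c\}$.

For NL-hardness, let a digraph with vertices $1,\dots,g$ and two vertices $s_0,t_0$ be given; deciding whether $t_0$ is reachable from $s_0$ is NL-complete. Take states $(p,i)$ with $1\le p,i\le g$; being in $(p,i)$ means being at vertex $p$ and considering vertex $i$ as the next one. From $(p,i)$ the letter $0$ leads to $(p,i+1)$ if $i<g$, and the letter $1$ leads to $(i,1)$ if there is an edge from $p$ to $i$; in all other cases the letters $0,1$ lead to a sink. So $t_0$ is reachable from $s_0$ iff some $w\in\{0,1\}^*$ leads from $(s_0,1)$ to $(t_0,1)$. Let $R$ be the set of all $w\#t$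 with such a $w$ and with $t\in K$. It is $(B,C)$-commutative, and a deterministic automaton for it is computable in logarithmic space. If $t_0$ is not reachable, $R=\emptyset$ decomposes. Otherwise fix such a $w$; for every $n$ the submatrix of $M_{w\#a^n}$ formed by the rows $w\#u_x$ and the columns $w\#v_y$ of Example~\ref{ex:parity} is an identity matrix of size $2^{n+1}$, so $r(w\#a^n)\ge2^{n+1}$, and $R$ does not decompose. So $R$ decomposes iff $t_0$ is not reachable from $s_0$. As $\mathrm{NL}=\mathrm{coNL}$, the problem is NL-hard.

For PSPACE-hardness, let $\mathcal M$ be a nondeterministic automaton over $\{0,1\}$ with language $L(\mathcal M)$; deciding whether $L(\mathcal M)=\{0,1\}^*$ is PSPACE-complete. Let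
\[
R=\bigl\{w\#t:\ w\in\{0,1\}^*,\ t\in\{a,b,c\}^*,\ w\in L(\mathcal M)\text{ or }t\in K\bigr\}.
\]
It is $(B,C)$-commutative, and a nondeterministic automaton for it is computable in polynomial time. If $L(\mathcal M)=\{0,1\}^*$, then $R=\bigl(\{0,1\}^*\#\{a,b\}^*\bigr)\uparrow\bigl(\{0,1\}^*\#\{a,c\}^*\bigr)$. Otherwise take $w\in\{0,1\}^*\setminus L(\mathcal M)$. Then for $t\in\{a,b,c\}^*$ we have $w\#t\in R$ iff $t\in K$, and as before $r(w\#a^n)\ge2^{n+1}$ for all $n$. So $R$ decomposes iff $L(\mathcal M)=\{0,1\}^*$.
\end{proof}

\begin{remark}
If it is in doubt whether the input is $(B,C)$-commutative, this can be checked on the minimal automaton by testing $q\cdot bc=q\cdot cb$ for all $q,b,c$. The condition is necessary by Lemma~\ref{lem:commute}, and it is clearly sufficient.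
\end{remark}

\section{The number of terms}\label{sec:number}

Recall that the \emph{Boolean rank} of a $0/1$ matrix is the least number of rectangles $I\times J$ ($I$ a set of rows, $J$ a set of columns) consisting of $1$'s only and covering all $1$'s. It is $0$ for a zero matrix, and it does not change when rows or columns are duplicated. Let $\rho(w)$ be the Boolean rank of $M_w$.

\begin{theorem}\label{thm:rank}
If $R$ decomposes, the least number of terms $G_i\uparrow D_i$ in a decomposition is $\max\bigl(1,\max_w\rho(w)\bigr)$, both for regular and for arbitrary $G_i,D_i$, and this number is computable.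
\end{theorem}

Together with Theorem~\ref{thm:main} this shows again that it is decidable whether $R$ is a union of at most $k$ terms, for given $R$ and $k$.

\begin{proof}
If $R$ is a union of $n$ terms, the sets $(G_i\cap U_w)\times(D_i\cap V_w)$ are $n$ rectangles of $1$'s covering the $1$'s of $M_w$, so $\rho(w)\le n$.

Conversely, suppose $R$ decomposes. The idea is that the matrices $M_w$, with equal rows and equal columns merged, take only finitely many values, and the optimal covers of these can be chosen regularly. Theorem~\ref{thm:bounded} gives a regular partition $G_1,\dots,G_N$ of $(A\cup B)^*$ into parts whose intersections with $U_w$ are row classes or empty. Exchanging the roles of $B$ and $C$, which does not affect decomposability, we obtain a regular partition $D_1',\dots,D_{N'}'$ of $(A\cup C)^*$ such that the sets $D_j'\cap V_w$ are classes of equal columns or empty. The \emph{type} of $w$ records which $G_i\cap U_w$ and which $D_j'\cap V_w$ are nonempty, and the matrix with rows and columns indexed by these $i$ and $j$ whose entries are the common values of $M_w$ on $(G_i\cap U_w)\times(D_j'\cap V_w)$. There are finitely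 many types. The set $W_\tau$ of words of type $\tau$ is a Boolean combination of the regular sets
\[
\pi_A(G_i),\qquad\pi_A(D_j'),\qquad\pi_A\bigl(R\cap(G_i\uparrow D_j')\bigr),
\]
so it is regular and computable. For $w\in W_\tau$, $M_w$ arises from the matrix in $\tau$ by duplicating rows and columns, so $\rho(w)$ is the Boolean rank of that matrix. Hence the maximum over all $w$ exists, and $n=\max(1,\max_w\rho(w))$ is computable.

For each $\tau$ with $W_\tau\ne\emptyset$ cover the $1$'s of its matrix by $n$ (possibly empty) rectangles $I_{\tau,i}\times J_{\tau,i}$ of $1$'s, and put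
\[
\hat G_i=\bigcup_\tau\bigcup_{j\in I_{\tau,i}}\bigl(G_j\cap\pi_A^{-1}(W_\tau)\bigr),\qquad\hat D_i=\bigcup_\tau\bigcup_{j\in J_{\tau,i}}\bigl(D_j'\cap\pi_A^{-1}(W_\tau)\bigr)\qquad(1\le i\le n).
\]
These are regular. Let $t\in T^*$ with $\pi_A(t)\in W_\tau$, $\pi_B(t)\in G_j$, $\pi_C(t)\in D_{j'}'$. Each of the three families of sets $W_\tau$, $G_j$ and $D'_{j'}$ is pairwise disjoint, so $t\in\hat G_i\uparrow\hat D_i$ iff $(j,j')\in I_{\tau,i}\times J_{\tau,i}$. This happens for some $i$ iff the entry $(j,j')$ of the matrix in $\tau$ is $1$, that is, iff $t\in R$. So $R=\bigcup_{i\le n}\hat G_i\uparrow\hat D_i$.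
\end{proof}

If $R$ does not decompose, one may ask how many terms are needed for the words of $R$ with at most $n$ letters from $A$. This number cannot grow arbitrarily slowly.

\begin{theorem}\label{thm:gap}
If $R$ does not decompose, there is $\lambda>0$ such that for all large $n$ we have $\max_{|w|\le n}r(w)\ge\lambda n$, and at least $\log_2(\lambda n)$ terms $G\uparrow D$ are needed for $R\cap\pi_A^{-1}(A^{\le n})$, where $A^{\le n}$ is the set of words over $A$ of length at most $n$. The logarithmic order is optimal.
\end{theorem}

\begin{proof}
By Theorem~\ref{thm:pattern} we have pattern (P), and the first half of its proof gives $r(w_k)\ge k$ for $w_k=\pi_A(x)v^k\pi_A(y)$ and all $k\ge1$. Here $v$ is nonempty, since otherwise all $w_k$ would be the same word $w$, and $r(w)\ge k$ for all $k$ contradicts the finiteness of $r(w)$. Since $|w_k|=|\pi_A(x)|+|\pi_A(y)|+k|v|$, the first claim follows, with any positive $\lambda<1/|v|$. If $m$ terms suffice for $R\cap\pi_A^{-1}(A^{\le n})$, their union contains the same words as $R$ over every $w$ with $|w|\le n$, so $r(w)\le2^m$ for these $w$ by Lemma~\ref{lem:pow}. Hence $m\ge\log_2(\lambda n)$.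

For optimality, take the language $S$ of Example~\ref{ex:S}, which does not decompose. For $n\ge1$ the numbers $0,\dots,n$ have binary expansions with $\lceil\log_2(n+1)\rceil$ bits. For each bit position $l$ and each $\epsilon\in\{0,1\}$ put
\begin{align*}
G_{l,\epsilon}&=\{a^iba^{h}:\ i+h\le n,\ \text{bit $l$ of $i$ is }\epsilon\},\\
D_{l,\epsilon}&=\{a^jca^{h}:\ j+h\le n,\ \text{bit $l$ of $j$ is }1-\epsilon\}.
\end{align*}
Since $i\ne j$ iff $i$ and $j$ differ in some bit, $S\cap\pi_A^{-1}(A^{\le n})$ is the union of the $2\lceil\log_2(n+1)\rceil$ sets $G_{l,\epsilon}\uparrow D_{l,\epsilon}$.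
\end{proof}

\section{Alphabets and several components}\label{sec:further}

\begin{theorem}
All regular $(B,C)$-commutative languages over $T=A\cup B\cup C$ decompose if and only if $A=\emptyset$ or $B=\emptyset$ or $C=\emptyset$.
\end{theorem}

\begin{proof}
The case $A=\emptyset$ is Example~\ref{ex:noA}. If $B=\emptyset$, then $U_w=\{w\}$ and $r(w)=1$. If $C=\emptyset$, then $V_w=\{w\}$, the matrices have a single column, and $r(w)\le2$. Theorem~\ref{thm:bounded} applies in both cases. Otherwise choose $a\in A$, $b\in B$, $c\in C$. The language $K\subseteq\{a,b,c\}^*$ of Example~\ref{ex:parity} is regular and $(B,C)$-commutative as a language over $T$, and $r(a^n)\ge2^{n+1}$ for all $n$. By Lemma~\ref{lem:pow} it does not decompose.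
\end{proof}

Finally we consider more than two processes.

\begin{theorem}
Let $T=A\cup B_1\cup\dots\cup B_k$ be a partition, $k\ge2$, and let $R\subseteq T^*$ be regular and $(B_i,B_j)$-commutative for all $i\ne j$. Let $\pi_i:T^*\to(A\cup B_i)^*$ be the projection and $C_i=\bigcup_{j\ne i}B_j$. Then $R$ is a finite union of sets $\bigcap_i\pi_i^{-1}(G_i)$ with regular $G_i\subseteq(A\cup B_i)^*$ if and only if, for every $i$, $R$ decomposes as a $(B_i,C_i)$-commutative language. Hence this is decidable, and in NL if $R$ is given by a deterministic automaton.
\end{theorem}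

\begin{proof}
Note that $R$ is $(B_i,C_i)$-commutative for every $i$. If $R$ is a union as stated, then for each $i$ every term has the form
\[
\bigcap_j\pi_j^{-1}(G_j)=G_i\uparrow D,
\]
where $\uparrow$ refers to the partition $A\cup B_i\cup C_i$ and $D$ is the regular set of words over $A\cup C_i$ whose projection to $(A\cup B_j)^*$ lies in $G_j$ for all $j\ne i$. So $R$ decomposes for every $i$.

Conversely, suppose this holds. For each $i$, Theorem~\ref{thm:bounded} for $(B_i,C_i)$ gives a finite regular partition $G^{(i)}_1,\dots,G^{(i)}_{N_i}$ of $(A\cup B_i)^*$ each of whose parts meets the set of words over any $w\in A^*$ in a row class or not at all. Two words of $T^*$ with the same $\pi_1,\dots,\pi_k$ differ by exchanges of adjacent letters from different $B_i$, so membership of $t$ in $R$ depends only on $(\pi_1(t),\dots,\pi_k(t))$. Also, every tuple of words with a common $A$-projection is of this form: put the corresponding blocks one after another.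

We claim that replacing one coordinate by another word in the same row class does not change membership in $R$. Let $\pi_j(t)=\pi_j(t')$ for $j\ne i$, and let $\pi_i(t),\pi_i(t')$ be in the same row class for $(B_i,C_i)$. Let $t''$ be a mixture of $\pi_i(t')$ with the projection of $t$ to $(A\cup C_i)^*$. Then $t\in R$ iff $t''\in R$, since the two rows are equal, and $t''\in R$ iff $t'\in R$, since $t''$ and $t'$ have the same $\pi_1,\dots,\pi_k$.

For $J=(j_1,\dots,j_k)$ put $P_J=\bigcap_i\pi_i^{-1}\bigl(G^{(i)}_{j_i}\bigr)$. If $t,t'\in P_J$ have the same $A$-projection, then $\pi_i(t)$ and $\pi_i(t')$ are in the same row class for each $i$. Changing one coordinate after the other, we get $t\in R$ iff $t'\in R$. So within $P_J$ membership in $R$ depends only on the $A$-projection. With the regular sets $W_J=\pi_A(R\cap P_J)$, and since the sets $P_J$ cover $T^*$,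
\[
R=\bigcup_J\bigl(P_J\cap\pi_A^{-1}(W_J)\bigr)=\bigcup_J\bigcap_i\pi_i^{-1}\bigl(G^{(i)}_{j_i}\cap\pi_A^{-1}(W_J)\bigr).
\]
The last statement follows by applying Theorem~\ref{thm:main} for each $i$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{ML}
``Mixed Languages'', \url{http://www-igm.univ-mlv.fr/%7Eberstel/Articles/2005MixedLanguages.pdf}

\bibitem{MS}
Mandel and Simon, TCS 5 (1977).

\bibitem{WS}
Weber and Seidl, TCS 88 (1991).

\end{thebibliography}

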